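
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Powers of odd classes and the commutativity of cochains as $E_n$-algebras}


\begin{abstract}
A conjecture asserts that, when $1/m\in R$ for $m<p$, the cochains $C^*(X;R)$ of an $r$-connected CW complex $X$ of dimension $p(r-n+2)$ are quasi-isomorphic, as an $E_n$-algebra, to a commutative differential graded algebra. We disprove it. The conjecture fails for every triple $(p,n,r)$ in its range with $n<p$ and $r-n+1$ even. For $p$ odd the coefficients are $\mathbb F_p$ and the space is a skeleton of an Eilenberg--Mac Lane space or a mod $p$ Moore space. The obstruction is a coherent system of $p$ Massey powers of an odd class. Such a system always exists in a commutative algebra. On a space it forces a $p$-th power in the homology of a loop space to be nonzero or, in degree one, it excludes certain elements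 of order $p$ in the fundamental group. For $p=2$ we use coefficients $\mathbb Z/4$ and a direct argument.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $R$ be a commutative ring. All operads and algebras are in cochain complexes of $R$-modules. The singular cochains $C^*(X;R)$ of a space form a differential graded algebra under the cup product. This product is commutative only up to homotopy, and the homotopies are organized by the action of an $E_\infty$ operad $\mathcal E$, for instance the Barratt--Eccles operad, acting naturally on cochains: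
\[
\mathcal E(k)\otimes C^*(X;R)^{\otimes k}\longrightarrow C^*(X;R).
\]
If we fix an $E_n$ operad $\mathcal E_n$ with an operad map $\mathcal E_n\to\mathcal E$, for instance the $n$-th filtration stage of the Barratt--Eccles operad, then $C^*(X;R)$ becomes an $E_n$-algebra by restriction. It remembers the multiplication and its commutativity up to a level of coherence measured by $n$. For $n=1$ only a multiplication that is associative up to coherent homotopy is left.

A commutative differential graded algebra (CDGA) is an $E_n$-algebra too, by restriction along $\mathcal E_n\to\mathcal E\to\mathrm{Com}$, where $\mathcal E\to\mathrm{Com}$ is the augmentation. Two $E_n$-algebras are called \emph{quasi-isomorphic} if they are connected by a finite zigzag of $E_n$-algebra maps each of which is a quasi-isomorphism. When is $C^*(X;R)$ quasi-isomorphic to a CDGA? A CW complex is called $d$-dimensional here if it has no cells of dimension greater than $d$. The following answer is proposed in \cite{source}.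

\begin{conjecture}[{\cite{source}}]\label{conj}
Let $p$ be a prime and let $n\ge1$ and $r\ge1$ be integers with $r\ge n-1$ and $p(r-n+2)>r$. Let $R$ be a ring containing $1/m$ for $m<p$ and let $X$ be an $r$-connected $p(r-n+2)$-dimensional CW complex. Then $C^*(X;R)$ is quasi-isomorphic as an $E_n$-algebra to a commutative differential graded algebra.
\end{conjecture}

\subsection{Why one might expect this, and what goes wrong}\label{heuristic}

Here is a heuristic degree count in favor of the conjecture. If $m<p$, the order of $\Sigma_m$ is invertible in $R$, so operations with $m$ inputs can be averaged, and $\mathcal E(m)\otimes_{\Sigma_m}(-)$ yields nothing beyond products. The first other operations have $p$ inputs. The complex $\mathcal E_n(p)$ has a $\Sigma_p$-free model in degrees $0,\dots,(n-1)(p-1)$, so an operation of an $E_n$-algebra with $p$ inputs lowers degree by at most $(n-1)(p-1)$. Applied to classes of degree at least $r+1$ it lands in degree at least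
\[
p(r+1)-(n-1)(p-1)=p(r-n+2)+(n-1).
\]
For $n\ge2$ this is above the dimension allowed in the conjecture. For $n=1$ it is equal to that dimension, but there the operations with $p$ inputs are just $p$-fold products. So there seems to be no room for a new operation.

The count concerns primary operations. A homotopy type of algebras also carries secondary ones, such as Massey products, and a $p$-fold Massey product lowers degree by $p-2$. If this shift occurs in addition to the previous one, the last number becomes
\begin{equation}\label{count}
p(r-n+2)+(n-1)-(p-2)=p(r-n+2)-(p-1-n),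
\end{equation}
which is within the allowed dimension exactly when $n<p$. Our counterexamples for odd $p$ live in precisely this degree.

\subsection{Results}

\begin{theorem}\label{thmA}
Let $p$ be an odd prime, $s\ge1$, $n=1$ and $r=2s$. There is an $r$-connected CW complex $X$ of dimension $2sp+2\le p(r+1)=p(r-n+2)$ such that $C^*(X;\mathbb F_p)$ is not quasi-isomorphic as an $E_1$-algebra to a CDGA.
\end{theorem}

For example, let $p=3$ and $s=1$. Then $X$ can be the $8$-skeleton of $K(\mathbb Z,3)$, and the dimension allowed by the conjecture is $9$. All hypotheses of Conjecture~\ref{conj} hold in Theorem~\ref{thmA}, so it disproves the conjecture. The next two theorems show that the failure is special neither to $n=1$ nor to odd $p$.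

\begin{theorem}\label{thmB}
Let $p$ be an odd prime, $n\ge2$, $r\ge n-1$, and suppose that $r-n+1=2s$ is even. There is an $r$-connected finite CW complex $X$ of dimension $D=2sp+n+1$ such that $C^*(X;\mathbb F_p)$ is not quasi-isomorphic as an $E_n$-algebra to a CDGA. If $n<p$, then $D\le 2sp+p=p(r-n+2)$.
\end{theorem}

With $r-n+1=2s$, the degree \eqref{count} is $p(2s+1)-(p-1-n)=2sp+n+1=D$.

\begin{theorem}\label{thmC}
Let $p=2$, $n=1$ and let $r\ge2$ be even. There is an $r$-connected finite CW complex $X$ of dimension $2r+2=p(r-n+2)$ such that $C^*(X;\mathbb Z/4)$ is not quasi-isomorphic as an $E_1$-algebra to a CDGA.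
\end{theorem}

\begin{corollary}
Conjecture~\ref{conj} is false. It fails for every triple $(p,n,r)$ with $r\ge1$, $r\ge n-1$, $n<p$ and $r-n+1$ even.
\end{corollary}

\begin{proof}
If $n=1$, then $r$ is even and at least $2$; Theorem~\ref{thmA} applies for $p$ odd and Theorem~\ref{thmC} for $p=2$. The condition $p(r+1)>r$ is automatic. If $n\ge2$, then $p>2$ is odd and Theorem~\ref{thmB} applies; here $p(r-n+2)\ge D=2sp+n+1>2s+n-1=r$.
\end{proof}

Nothing is claimed about the other triples.

\subsection{The idea in the smallest case}\label{smallest}

Take $p=3$. Let $x$ be a cocycle of odd degree in a CDGA over $\mathbb F_3$. Then $x^2=-x^2$, so $x^2=0$ \emph{on the nose}, and $t_1=x$, $t_2=t_3=0$ solve the equations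
\begin{equation}\label{three}
dt_1=0,\qquad dt_2=-t_1t_1,\qquad dt_3=-(t_1t_2+t_2t_1).
\end{equation}
Solvability of such a system with $t_1$ in a given cohomology class is invariant under quasi-isomorphism (Section~\ref{secalg}). Hence, if the cochains of $Y$ are quasi-isomorphic to a CDGA, every odd class of $Y$ is the class of some $t_1$ for which \eqref{three} can be solved by cochains, with cup products. What does a solution mean geometrically?

\emph{Degree one.} Ignore the connectivity hypotheses for a moment, let $Y=S^1\cup_3e^2$ and let $t_1,t_2,t_3$ be $1$-cochains. For a singular $1$-simplex $e$ put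
\[
M(e)=\begin{pmatrix}
1&\eta t_1(e)&\eta t_2(e)&\eta t_3(e)\\
0&1&\eta t_1(e)&\eta t_2(e)\\
0&0&1&\eta t_1(e)\\
0&0&0&1
\end{pmatrix}.
\]
For a suitable sign $\eta$, the equations \eqref{three} say exactly that $M(d_2\tau)M(d_0\tau)=M(d_1\tau)$ for every $2$-simplex $\tau$. So $M$ is a representation of $\pi_1(Y)=\mathbb Z/3$. If $t_1$ is nonzero on a generator $\gamma$, then $M(\gamma)=1+N$ with $N$ strictly upper triangular and with nonzero constant superdiagonal. Over $\mathbb F_3$ we get $1=M(\gamma)^3=1+N^3$, but $N^3\ne0$ for a $4\times4$ matrix of this form. This is a contradiction, so $C^*(Y;\mathbb F_3)$ is not quasi-isomorphic to a CDGA. It took all three equations: with only $t_1,t_2$ the matrices would be $3\times 3$ and $N^3$ would be $0$.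

\emph{Higher degree.} For simply connected $Y$ the group $\pi_1(Y)$ is replaced by the Pontryagin ring $H_*(\Omega Y)$, and the representation by a map from Adams' cobar construction to a truncated polynomial ring. Let $Y$ be the $8$-skeleton of $K(\mathbb Z,3)$, and let $t_1$ represent a generator of $H^3(Y;\mathbb F_3)$. A solution of \eqref{three} has $|t_2|=5$ and $|t_3|=7$, with the last equation in degree $8$. It gives a ring map from $H_*(\Omega Y;\mathbb F_3)$ to $\mathbb F_3[v]/(v^4)$, $|v|=2$, sending a generator $u$ of $H_2$ to $\pm v$; so $u^3\neq0$. But up to degree $6$ the space $\Omega Y$ looks like $\Omega K(\mathbb Z,3)=\mathbb{CP}^\infty$, where a generator $c$ of $H^2$ is primitive. If $c$ is chosen dual to $u$ and $c_1,c_2,c_3$ are its pullbacks to the factors of $(\mathbb{CP}^\infty)^3$, then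
\[
\langle c^3,u^3\rangle=\text{the coefficient of }c_1c_2c_3\text{ in }(c_1+c_2+c_3)^3=3!=0\quad\text{in }\mathbb F_3 .
\]
As $c^3$ spans $H^6(\mathbb{CP}^\infty;\mathbb F_3)$, this says $u^3=0$, a contradiction.

For general $p$ and $s$ the proof has the same outline. For $n\ge2$ the lowest class of $X$ need not be odd, and the dimension of $X$ is too small for its Massey powers. But a bar construction turns $E_n$-algebras into $E_{n-1}$-algebras, CDGAs into CDGAs, and cochains on $X$ into cochains on $\Omega X$; after $n-1$ steps the argument applies to $\Omega^{n-1}X$ (Section~\ref{secB}).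

\section{Conventions}\label{conventions}

Algebras are graded cohomologically and operads homologically, so an operation of degree $e$ lowers cohomological degree by $e$. We write $C^*$ for \emph{normalized} singular cochains and $C_*$ for normalized singular chains. The suspension of a complex $V$ is denoted $\sigma V$, with $(\sigma V)^j=V^{j+1}$ and differential $\sigma u\mapsto-\sigma\,du$. A dga is a differential graded associative algebra.

The operad $\mathcal E$ is the Barratt--Eccles operad. Its degree-$0$ part is $\mathrm{Ass}$, whose generator acts on cochains as the cup product \cite{BF}. The operad $\mathcal E_n$ is $\Sigma_*$-cofibrant and connected by operad quasi-isomorphisms to the chains on the little $n$-cubes. The map $\mathcal E_n\to\mathcal E$ sends the product class in $H_0(\mathcal E_n(2))$ to the product class in $H_0(\mathcal E(2))=R$. For $n=1$ we use only operations of positive arity. For $n\ge2$ operads are unital, that is, $\mathcal P(0)=R$, and so are algebras.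

\begin{remark}[Other $E_\infty$ operads]
Let $\mathcal E'$ be another $E_\infty$ operad (as usual, degreewise projective) that acts naturally on cochains. Then $\mathcal E\otimes\mathcal E'$ acts on $C^*$ through either factor, and by Mandell's uniqueness theorem for cochain theories \cite{Mandell} the two structures are naturally quasi-isomorphic. Let $\mathcal E_n'\to\mathcal E'$ be an $E_n$ operad over $\mathcal E'$, preserving product classes, and let $\mathcal Q\to\mathcal E'_n$ be a cofibrant resolution. The composite $\mathcal Q\to\mathcal E_n'\to\mathcal E'$ lifts through the surjective quasi-isomorphism $\mathcal E\otimes\mathcal E'\to\mathcal E'$. The two resulting $\mathcal Q$-algebra structures on $C^*$, through $\mathcal E'$ and through $\mathcal E$, are quasi-isomorphic. A CDGA is the same $\mathcal Q$-algebra either way, since both routes to $\mathrm{Com}$ factor as $\mathcal Q\to\mathcal E\otimes\mathcal E'\to\mathrm{Com}$. So the theorems, applied to $\mathcal Q\to\mathcal E$, also hold for $\mathcal E_n'\to\mathcal E'$.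
\end{remark}

\section{Power systems}\label{secalg}

In this section $k=\mathbb F_p$ with $p$ odd.

\begin{definition}
Let $C$ be a dga over $k$ and $\xi\in H^{2s+1}(C)$ with $s\ge0$. A \emph{power system of length $m$ over $\xi$} consists of $t_j\in C^{2sj+1}$, $1\le j\le m$, with $[t_1]=\xi$ and
\begin{equation}\label{power}
dt_j=-\sum_{i=1}^{j-1}t_i\,t_{j-i}\qquad(1\le j\le m).
\end{equation}
\end{definition}

Given $t_1,\dots,t_{j-1}$, the sum in \eqref{power} is a cocycle of degree $2sj+2$, because
\[
d\sum_i t_it_{j-i}=\sum_i\bigl(dt_i\, t_{j-i}-t_i\,dt_{j-i}\bigr)=-\sum_{a+b+c=j}t_at_bt_c+\sum_{a+b+c=j}t_at_bt_c=0 .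
\]
So the obstruction to finding $t_j$ lies in $H^{2sj+2}(C)$. For $j=p$ this is degree $2sp+2$, the dimension in Theorem~\ref{thmA}.

The goal of this section is the following statement.

\begin{proposition}\label{powerprop}
Let $Y$ be a space, and suppose that either

{\rm(i)} $C^*(Y;k)$ is quasi-isomorphic as an $E_1$-algebra to a CDGA, or

{\rm(ii)} the dga $(C^*(Y;k),\cup)$ is connected to the dga underlying a CDGA by a zigzag of dga quasi-isomorphisms.

Then for every $s\ge 0$ and every $\xi\in H^{2s+1}(Y;k)$ there are power systems of every length over $\xi$ in $(C^*(Y;k),\cup)$.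
\end{proposition}

Power systems live in strictly associative algebras, while the terms of a zigzag of $E_1$-algebras need not be strictly associative. The natural common setting is that of $A_\infty$-algebras, which we recall.

\subsection{\texorpdfstring{$A_\infty$}{A-infinity}-algebras}

For a complex $V$ let $T^c(\sigma V)=\bigoplus_{j\ge1}(\sigma V)^{\otimes j}$ be the tensor coalgebra with the deconcatenation coproduct, and let $b_1(\sigma u)=-\sigma\,du$. An $A_\infty$-structure on $V$ is a family $b_j:(\sigma V)^{\otimes j}\to\sigma V$, $j\ge2$, of cohomological degree $+1$, such that the coderivation $B$ with components $b_1,b_2,\dots$ satisfies $B^2=0$. An $A_\infty$-morphism $V\to W$ is a dg coalgebra map $F:T^c(\sigma V)\to T^c(\sigma W)$; it is given by components $f_j:(\sigma V)^{\otimes j}\to\sigma W$ of degree $0$. It is an $A_\infty$-quasi-isomorphism if $f_1$ is a quasi-isomorphism. A dga is the case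
\[
b_2(\sigma u\otimes\sigma v)=(-1)^{|u|}\sigma(uv),\qquad b_j=0\ (j\ge3).
\]
The operad $A_\infty$ is quasi-free on generators $m_j$, $j\ge2$, of arity $j$ and degree $j-2$, with $m_j$ corresponding to $b_j$; the element $\partial m_j$ lies in the suboperad generated by the $m_i$ with $i<j$. We shall use the textbook fact that over a field every $A_\infty$-quasi-isomorphism has an $A_\infty$-quasi-inverse.

\begin{lemma}\label{ainf}
Under either hypothesis of Proposition~\ref{powerprop} there is an $A_\infty$-quasi-isomorphism $g:A\to(C^*(Y;k),\cup)$ from the dga underlying a CDGA $A$.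
\end{lemma}

\begin{proof}
Under (ii), invert the wrong-way arrows by $A_\infty$-quasi-inverses and compose. Assume (i) and write $C=C^*(Y;k)$.

\emph{Step 1: restriction to $A_\infty$.} Let $\tau_{\ge0}\mathcal E_1\subset\mathcal E_1$ be the good truncation: cycles in degree $0$, everything in positive degrees. In positive arities $\tau_{\ge0}\mathcal E_1\to H_0(\mathcal E_1)=\mathrm{Ass}$ is a surjective quasi-isomorphism. We lift $A_\infty\to\mathrm{Ass}$ to a map $A_\infty\to\tau_{\ge0}\mathcal E_1$ by induction on $j$. Send $m_2$ to a cycle representing the product. If the images of $m_i$, $i<j$, are chosen with $j\ge3$, the image of $\partial m_j$ is a cycle of degree $j-3$ which maps to $0$ in $\mathrm{Ass}$, hence is the boundary of an element of degree $j-2$. Take this element as the image of $m_j$. It maps to $0$ in $\mathrm{Ass}$, since its degree is positive.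

Restrict the given zigzag along $A_\infty\to\mathcal E_1$. We obtain a zigzag of strict maps of $A_\infty$-algebras that are quasi-isomorphisms. On its CDGA end $A$ the action factors through $\mathrm{Com}$, which is concentrated in degree $0$. So $m_j$ acts by $0$ for $j\ge3$ and $m_2$ acts as the product: $A$ is the $A_\infty$-algebra of its underlying dga. On $C$ the structure is given by the composite $\varphi^0:A_\infty\to\mathcal E_1\to\mathcal E$. We want instead $\varphi^1:A_\infty\to\mathrm{Ass}\subset\mathcal E$, which gives $(C,\cup)$. The target $\mathcal E$ has no higher homology, so the two structures should agree up to $A_\infty$-isomorphism. We now construct one.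

\emph{Step 2: comparison.} Let $\mathcal E'$ be the operadic suspension of $\mathcal E$, which acts on $\sigma C$. An element of $\mathcal E(j)$ of degree $e$ corresponds to one of $\mathcal E'(j)$ of degree $e+1-j$. Hence $H_*(\mathcal E'(j))$ is concentrated in degree $1-j$, and $\varphi^\epsilon$ amounts to elements $b^\epsilon_j\in\mathcal E'(j)_{-1}$, $j\ge2$. Put $f_1=\mathrm{id}$. We look for $f_j\in\mathcal E'(j)_0$, $j\ge2$, with
\begin{equation}\label{fj}
\partial f_j+o_j=0,\qquad
o_j=\sum_{i\ge2}\ \sum_{l_1+\dots+l_i=j}b^1_i(f_{l_1},\dots,f_{l_i})-\sum_{i\ge2}\sum_q f_{j-i+1}\circ_q b^0_i .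
\end{equation}
These are the arity-$j$ components of $B^1F=FB^0$, with the terms involving $b_1$ collected in $\partial f_j$. Thus a solution acts on $\sigma C$ as an $A_\infty$-morphism $(C,\varphi^0)\to(C,\varphi^1)$. Only $f_1,\dots,f_{j-1}$ occur in $o_j\in\mathcal E'(j)_{-1}$.

Suppose \eqref{fj} holds in all arities from $2$ to $j-1$. We claim that $\partial o_j=0$. Let $W$ be the free $\mathcal E'$-algebra on generators $x_1,\dots,x_j$ of degree $0$ with zero differential. Its multilinear part is $\mathcal E'(j)$, so $\theta\mapsto\theta(x_1,\dots,x_j)$ is injective on $\mathcal E'(j)$, and it is enough to see that $\partial o_j$ acts as zero on $W$. Let $b_1$ be the differential of $W$. On $T^c(W)=\bigoplus_{m\ge1}W^{\otimes m}$ we have the coderivations $B^0,B^1$ with components $b_1$ and $b_i^\epsilon$, which square to zero, and the coalgebra map $F$ with components $f_1,\dots,f_{j-1},0,0,\dots$. Put $\Delta=B^1F-FB^0$. This is a coderivation along $F$. Its components of arity $<j$ vanish by \eqref{fj}, and its component of arity $j$ is $o_j$. Hence $\Delta$ vanishes on $W^{\otimes m}$ for $m<j$ and equals $o_j:W^{\otimes j}\to W$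 on $W^{\otimes j}$. Since $(B^0)^2=(B^1)^2=0$, we have $B^1\Delta+\Delta B^0=0$. On $W^{\otimes j}$ this reads
\[
b_1o_j+o_j\sum_q\bigl(1^{\otimes q-1}\otimes b_1\otimes1^{\otimes j-q}\bigr)=0 ,
\]
and the left side is the action of $\partial o_j$, as $o_j$ has odd degree. This proves the claim.

If $j\ge3$, then $H_{-1}(\mathcal E'(j))=0$, so the cycle $o_j$ is a boundary. If $j=2$, then $o_2=b_2^1-b_2^0$ has zero class in $H_{-1}(\mathcal E'(2))\cong H_0(\mathcal E(2))=k$, because $\varphi^0(m_2)$ and $\varphi^1(m_2)$ both represent the product. So $f_j$ exists in all cases. Since $f_1=\mathrm{id}$, the result is an $A_\infty$-quasi-isomorphism $(C,\varphi^0)\to(C,\cup)$.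

\emph{Step 3.} Invert the wrong-way arrows of the zigzag from $A$ to $(C,\varphi^0)$ and compose with the morphism of Step 2.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{powerprop}]
Let $g$ be as in Lemma~\ref{ainf}, with coalgebra map $G$, and write $C=C^*(Y;k)$. Let $x\in A^{2s+1}$ be a cocycle whose class is mapped to $\xi$ by the isomorphism $H^*(A)\cong H^*(C)$ induced by $g_1$. Graded commutativity gives $x^2=-x^2$, so $x^2=0$ since $p$ is odd. Hence $N=kx\subset A$ is a (non-unital) sub-dga with zero product and zero differential, and $T^c(\sigma N)\subset T^c(\sigma A)$ is a subcoalgebra on which the differential vanishes. Let $y_j=\sigma x\otimes\cdots\otimes\sigma x\in(\sigma N)^{\otimes j}$, of degree $2sj$, and define $t_j\in C^{2sj+1}$ by $g_j(y_j)=\sigma t_j$. Since $\sigma t_1=g_1(\sigma x)$, the cocycle $t_1$ represents $\xi$. The component in $\sigma C$ of $BG(y_j)=GB(y_j)=0$ is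
\[
b_1(\sigma t_j)+\sum_{i=1}^{j-1}b_2(\sigma t_i\otimes\sigma t_{j-i})=0 .
\]
As all $|t_i|$ are odd, this reads $-\sigma\,dt_j-\sum_i\sigma(t_i\cup t_{j-i})=0$, which is \eqref{power}.
\end{proof}

\section{What a power system means on a space}\label{secspace}

We keep $k=\mathbb F_p$ with $p$ odd. Let $(t_j)_{j\le p}$ be a power system of length $p$ in $(C^*(Y;k),\cup)$. For a chain $c$ write $\sum c'\otimes c''$ for its Alexander--Whitney coproduct. All $t_j$ have odd degree. So the signs in $(dt_j)(c)=\pm t_j(\partial c)$ and $(t_i\cup t_l)(c)=\pm\sum t_i(c')t_l(c'')$, in whatever convention, do not depend on $i,j,l$, and \eqref{power} becomes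
\begin{equation}\label{dual}
t_j(\partial c)=\varepsilon\sum_{i+l=j}\ \sum t_i(c')\,t_l(c''),\qquad c\in C_*(Y;k),\quad j\le p,
\end{equation}
with one universal sign $\varepsilon$; here $i,l\ge1$. Put $\eta=-\varepsilon$ and $\Lambda=k[v]/(v^{p+1})$. The generating function $\eta\sum_jt_jv^j$ turns \eqref{dual} into multiplicativity. In degree one this concerns the fundamental group.

\begin{lemma}\label{degone}
Let $Y$ be path-connected, $\gamma\in\pi_1(Y)$ with $\gamma^p=1$, and $\xi\in H^1(Y;k)=\mathrm{Hom}(\pi_1(Y),k)$ with $\xi(\gamma)\ne0$. Then there is no power system of length $p$ over $\xi$ in $(C^*(Y;k),\cup)$.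
\end{lemma}

\begin{proof}
Suppose $t_1,\dots,t_p\in C^1(Y;k)$ is one. For a singular $2$-simplex $\tau$ we have $\partial\tau=d_0\tau-d_1\tau+d_2\tau$, and the part of the coproduct in bidegree $(1,1)$ is $d_2\tau\otimes d_0\tau$. So \eqref{dual} is
\[
t_j(d_2\tau)+t_j(d_0\tau)-t_j(d_1\tau)=\varepsilon\sum_{i+l=j}t_i(d_2\tau)\,t_l(d_0\tau).
\]
For a singular $1$-simplex $e$ put $g(e)=1+\eta\sum_{j\le p}t_j(e)v^j\in\Lambda^\times$. The coefficient of $v^j$ in $g(d_2\tau)g(d_0\tau)-g(d_1\tau)$ is
\[
\eta\bigl(t_j(d_2\tau)+t_j(d_0\tau)-t_j(d_1\tau)\bigr)+\sum_{i+l=j}t_i(d_2\tau)t_l(d_0\tau)=(\eta\varepsilon+1)\sum_{i+l=j}t_i(d_2\tau)t_l(d_0\tau)=0 .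
\]
Thus $g(d_2\tau)g(d_0\tau)=g(d_1\tau)$, and $g=1$ on degenerate simplices because the cochains are normalized. So $g$ induces a homomorphism $\pi_1(Y)\to\Lambda^\times$. It sends $\gamma$ to $1+f$ with $f=\pm\eta\,\xi(\gamma)v+O(v^2)$, where the sign depends on the identification of $H^1$ with $\mathrm{Hom}$. As $\gamma^p=1$ and $\Lambda$ is commutative of characteristic $p$,
\[
1=(1+f)^p=1+f^p=1\pm(\eta\,\xi(\gamma))^pv^p\ne1,
\]
a contradiction.
\end{proof}

For simply connected $Y$ we use Adams' cobar construction in place of $\pi_1$. Let $S$ be a dg coalgebra over $k$ with $S_0=k$ and $S_1=0$, let $\bar S$ be its part of positive degree, and let $\bar\Delta c=\sum c'\otimes c''$ be the reduced coproduct. The cobar construction $\mathrm{Cob}(S)$ is the tensor algebra on the desuspension of $\bar S$, generated by symbols $\langle c\rangle$ of degree $|c|-1$, with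
\[
d\langle c\rangle=-\langle\partial c\rangle+\sum(-1)^{|c'|}\langle c'\rangle\langle c''\rangle .
\]
Adams \cite{Adams} shows that if $Y$ is simply connected and $S$ is the normalized chain coalgebra of the singular simplices with $1$-skeleton at the base point, then $H_*(\mathrm{Cob}(S))\cong H_*(\Omega Y;k)$ as algebras.

\begin{lemma}\label{highdeg}
Let $s\ge1$, let $Y$ be $2s$-connected and $0\ne\xi\in H^{2s+1}(Y;k)$. If there is a power system of length $p$ over $\xi$ in $(C^*(Y;k),\cup)$, then some $w\in H_{2s}(\Omega Y;k)$ has $w^p\ne0$ in the Pontryagin ring.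
\end{lemma}

\begin{proof}
Let $S$ be the normalized chain coalgebra, over $k$, of the singular simplices whose $2s$-skeleton is at the base point. Then $S_0=k$ and $S_j=0$ for $0<j\le2s$. Since $Y$ is $2s$-connected, the inclusion of $S$ into Adams' coalgebra is a quasi-isomorphism. It induces a quasi-isomorphism of cobar constructions: filter by tensor length, which is bounded by the degree because the generators $\langle c\rangle$ have degree at least $1$. So $H_*(\mathrm{Cob}(S))\cong H_*(\Omega Y;k)$ as algebras.

Give $v\in\Lambda$ degree $2s$ and $\Lambda$ the zero differential. Restrict the $t_j$ to $S$ and define a map of graded algebras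
\[
\Phi:\mathrm{Cob}(S)\to\Lambda,\qquad\Phi\langle c\rangle=\eta\sum_{j=1}^pt_j(c)\,v^j .
\]
It preserves degrees, because $t_j(c)\ne0$ forces $|c|=2sj+1$. We claim that $\Phi d=0$; since $d$ is a derivation and $\Phi$ is multiplicative, it suffices to check this on generators. The $t_j$ have positive degree, so only the reduced coproduct matters in \eqref{dual}. Only terms with $|c'|$ odd survive $\Phi$, so, with $\eta^2=1$,
\[
\Phi(d\langle c\rangle)=-\sum_{j\le p}v^j\Bigl(\eta\,t_j(\partial c)+\sum_{i+l=j}\sum t_i(c')t_l(c'')\Bigr)
=-(\eta\varepsilon+1)\sum_{j\le p}v^j\sum_{i+l=j}\sum t_i(c')t_l(c'')=0 .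
\]
So $\Phi$ is a dga map and induces a ring map on homology.

Since $H_{2s+1}(S)=H_{2s+1}(Y;k)$ and $\xi\ne0$, there is a cycle $z\in S_{2s+1}$ with $t_1(z)=1$. Its reduced coproduct vanishes, because $\bar S$ starts in degree $2s+1$; so $\langle z\rangle$ is a cycle. For $j\ge2$ we have $t_j(z)=0$ by degree, so $\Phi\langle z\rangle=\eta v$. With $w=[\langle z\rangle]\in H_{2s}(\Omega Y;k)$ we get $\Phi_*(w^p)=\eta^pv^p\ne0$, hence $w^p\ne0$.
\end{proof}

\section{Proof of Theorem \ref{thmA}}\label{secA}

By Lemma~\ref{highdeg} we need a space whose loop space has $w^p=0$ for all $w$ of degree $2s$. This concerns homology only up to degree $2sp$, so it is enough that the loop space agrees with $K(\mathbb Z,2s)$ in this range: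

\begin{lemma}\label{divided}
Let $s\ge1$ and $k=\mathbb F_p$. Every $u\in H_{2s}(K(\mathbb Z,2s);k)$ satisfies $u^p=0$ in the Pontryagin ring.
\end{lemma}

\begin{proof}
Let $K=K(\mathbb Z,2s)$. Its H-space structure is unique up to homotopy, since two multiplications $K\times K\to K$ that agree on the axes differ by an element of $H^{2s}(K\wedge K;\mathbb Z)=0$. So we may use the Dold--Thom model $K\simeq SP^\infty(S^{2s})$, a commutative topological monoid. As $H_{2s}(K;k)=k$ and $(\lambda u)^p=\lambda^pu^p$ for $\lambda\in k$, it suffices to treat the image $u$ of the class $[S^{2s}]$. Then $u^p$ is the image of the fundamental class under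
\[
(S^{2s})^p\longrightarrow SP^p(S^{2s})=(S^{2s})^p/\Sigma_p\longrightarrow SP^\infty(S^{2s}),
\]
and we show that its image in the middle is divisible by $p!$.

Realize $S^{2s}$ as $\partial\Delta^{2s+1}$, so that $(S^{2s})^p$ is a regular cell complex whose cells (products of faces) are permuted by $\Sigma_p$. In its barycentric subdivision the vertices of a simplex are cells of distinct dimensions, and $\Sigma_p$ preserves dimensions. So an element of $\Sigma_p$ that maps a simplex to itself fixes it pointwise. Ordering vertices by dimension, the quotient $SP^p(S^{2s})$ is a $\Delta$-complex whose simplices are the $\Sigma_p$-orbits of simplices.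

A nontrivial permutation fixes only points in some subspace $\{x_a=x_b\}$, $a\ne b$, which has empty interior. Hence $\Sigma_p$ acts freely on the top-dimensional simplices. It also preserves the orientation of $(S^{2s})^p$, because the spheres are even-dimensional. So in the integral fundamental cycle $\sum\pm\tau$, the sign is constant along orbits, and the image of this cycle in the quotient is $p!\,c$, where $c$ is the signed sum of the orbits of top simplices. From $p!\,\partial c=0$ we get $\partial c=0$, as simplicial chain groups are torsion-free. Thus the fundamental class maps to $p!\,[c]$, which vanishes mod $p$.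
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
Let $k=\mathbb F_p$ with $p$ odd, and let $K=K(\mathbb Z,2s+1)$ be a CW complex with one $0$-cell, no cells in dimensions $1,\dots,2s$ and finitely many cells in each dimension. Let $X$ be its $(2sp+2)$-skeleton. It is $2s$-connected, and
\[
\dim X\le2sp+2\le2sp+p=p(r+1).
\]
Since $2sp+2\ge2s+2$, we have $H^{2s+1}(X;k)=k\ne0$. The inclusion $X\to K$ is $(2sp+2)$-connected. So the H-map $\Omega X\to\Omega K=K(\mathbb Z,2s)$ is $(2sp+1)$-connected and is an isomorphism on $H_j(-;k)$ for $j\le2sp$. By Lemma~\ref{divided}, $w^p=0$ for every $w\in H_{2s}(\Omega X;k)$.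

Suppose $C^*(X;k)$ is quasi-isomorphic as an $E_1$-algebra to a CDGA. By Proposition~\ref{powerprop}(i) there is a power system of length $p$ over a generator of $H^{2s+1}(X;k)$. By Lemma~\ref{highdeg} some $w\in H_{2s}(\Omega X;k)$ has $w^p\ne0$, a contradiction.
\end{proof}

\begin{remark}[Where the hypotheses enter]
Oddness of $p$ gives $x^2=0$ from $x^2=-x^2$. The parity of $r$ makes the lowest class odd; for a cocycle $x$ of even degree graded commutativity says nothing about $x^2$. Finally, in a complex of dimension at most $2sp+1$ the obstruction to the last term $t_p$ lies in a zero group, so this argument would see nothing there.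
\end{remark}

\section{Proof of Theorem \ref{thmB}: passing to loop spaces}\label{secB}

Let $n\ge2$ and let $X$ be as in Theorem~\ref{thmB}, with lowest class in degree $r+1=2s+n$. On $Y=\Omega^{n-1}X$ this class moves to the odd degree $2s+1$, and $\Omega Y=\Omega^nX$. Sections~\ref{secalg} and \ref{secspace} place no bound on the dimension of $Y$. So it remains to transport the hypothesis from $X$ to $Y$:

\begin{proposition}\label{loop}
Let $k$ be a field, $n\ge2$, and $X$ an $(n-1)$-connected pointed space with $H_*(X;k)$ of finite type. If $C^*(X;k)$ is quasi-isomorphic as an $E_n$-algebra to a CDGA, then the dga $(C^*(\Omega^{n-1}X;k),\cup)$ is connected by a zigzag of dga quasi-isomorphisms to the dga underlying a CDGA.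
\end{proposition}

The tool is the iterated bar construction. It needs augmentations, and this is the delicate point: the cochains are augmented by the base point, the CDGA in its own way, and the given zigzag need not respect either. We show first that the augmentation is unique up to homotopy. HA stands for \cite{HA}.

\subsection{Translation to \texorpdfstring{$\infty$}{infinity}-categories}

Let $\mathcal D(k)$ be the derived $\infty$-category of $k$. Since $\mathcal E_n$ and $\mathcal E$ are $\Sigma_*$-cofibrant, $\mathcal E_n$- and $\mathcal E$-algebras up to quasi-isomorphism form the $\infty$-categories $\mathrm{Alg}_{E_n}(\mathcal D(k))$ and $\mathrm{CAlg}(\mathcal D(k))$; see Hinich \cite{Hinich}. CDGAs are $\mathcal E$-algebras through $\mathcal E\to\mathrm{Com}$, so they define objects of $\mathrm{CAlg}(\mathcal D(k))$.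

Restriction along $\mathcal E_n\to\mathcal E$ is the forgetful functor. To see this, let $\mathcal Q$ be a cofibrant resolution of $\mathcal E_n$ concentrated in non-negative degrees; it exists because $H_*(\mathcal E_n)$ is in non-negative degrees (resolve $\tau_{\ge0}\mathcal E_n$). An operad map $\mathcal Q\to\mathrm{Com}$ kills positive degrees, so it factors through $H_0(\mathcal Q)$. This is $\mathrm{Com}$ for $n\ge2$, and the map is determined by the images of product and unit. Hence any two maps $\mathcal Q\to\mathcal E$ that preserve the product and unit classes become equal in $\mathrm{Com}$. As $\mathcal E\to\mathrm{Com}$ is a surjective quasi-isomorphism and $\mathcal Q$ is cofibrant, they are homotopic and induce the same functor on algebras. The same argument, with $H_0=\mathrm{Ass}$, shows that restriction along $\mathrm{Ass}\subset\mathcal E$ is the forgetful functor from $\mathrm{CAlg}(\mathcal D(k))$ to $E_1$-algebras.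

\subsection{Uniqueness of the augmentation}

\begin{lemma}\label{aug}
Let $k$ be a field, $n\ge2$, and let $B$ be an $E_n$-algebra over $k$ with $H^0(B)=k$ and $H^j(B)=0$ for $j<0$ and for $0<j<n$. Then $\mathrm{Map}_{\mathrm{Alg}_{E_n}}(B,k)$ is non-empty and connected.
\end{lemma}

\begin{proof}
The plan is to build $B$ from free algebras on generators of degree at least $n$, and to observe that such generators contribute connected spaces of maps to $k$. One has to make sure that the generators needed to kill relations, which sit one degree below the relations, also have degree at least $n$.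

\emph{Free algebras.} Let $V$ be a graded vector space, with zero differential, in degrees $\ge n$. We call elements of $\mathcal E_n(m)\otimes_{\Sigma_m}V^{\otimes m}\subset\mathrm{Free}_{E_n}(V)$ words of length $m$. The configuration space of $m$ points in $\mathbb R^n$ is $\Sigma_m$-homotopy equivalent to a free $\Sigma_m$-CW complex of dimension $(n-1)(m-1)$ (see e.g.\ \cite{BZ}). So the words of length $m\ge1$ have cohomology only in degrees
\begin{equation}\label{wordbound}
\ge mn-(n-1)(m-1)=n+m-1 .
\end{equation}
In particular $\mathrm{Free}_{E_n}(V)$ has cohomology $k$ in degree $0$ and otherwise only in degrees $\ge n$, and $H^n(\mathrm{Free}_{E_n}(V))=V^n$.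

\emph{Construction.} We build quasi-free algebras $B_1\subset B_2\subset\cdots$ with maps $f_i:B_i\to B$. Let $U_1=H^{\ge1}(B)$, which is in degrees $\ge n$, let $B_1=\mathrm{Free}_{E_n}(U_1)$, and let $f_1$ send generators to representing cocycles. Given $f_i$, let $K_i=\ker(H^*(B_i)\to H^*(B))$ and let $B_{i+1}$ be the homotopy pushout
\[
B_{i+1}=B_i\sqcup_{\mathrm{Free}_{E_n}(K_i)}k .
\]
Concretely, we freely adjoin $U_{i+1}=\sigma K_i$, with $d(\sigma\kappa)$ a cocycle in $B_i$ representing $\kappa$, chosen linearly in $\kappa$. We extend $f_i$ to $f_{i+1}$ by choosing primitives in $B$ of the images of these cocycles. Thus the algebra underlying $B_i$, without its differential, is free on $U_1\oplus\dots\oplus U_i$, and $dU_1=0$, $dU_{j+1}\subset B_j$.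

\emph{Claim: for all $i$, the generators of $B_i$ have degrees $\ge n$, $H^*(B_i)$ is $k$ in degree $0$ and otherwise in degrees $\ge n$, and $H^n(B_i)\to H^n(B)$ is an isomorphism.} It follows that $K_i$ is in degrees $\ge n+1$.

For $i=1$ this was just shown. Suppose it holds up to $i$. Then $U_{i+1}=\sigma K_i$ is in degrees $\ge n$. All differentials of generators of $B_{i+1}$ have degree $\ge n+1$, so they involve no constants, and the differential of $B_{i+1}$ does not decrease word length. Consequently the words of length $\ge m$ form a subcomplex. Filter it by the number of letters in $U_{i+1}$, then the graded pieces by the number of letters in $U_i$, and so on down to $U_2$. All these filtrations are increasing, exhaustive and start at $0$. At the end the generators have zero differential and \eqref{wordbound} applies. Hence the words of length $\ge m$, for $m\ge1$, have cohomology only in degrees $\ge n+m-1$. Since $B_{i+1}$ is the direct sum of the constants $k$ and the words of length $\ge1$, its cohomology is $k$ in degree $0$ and otherwise in degrees $\ge n$.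

It remains to treat $H^n$. The same filtrations apply to the quotient $B_{i+1}/B_i$, which is spanned by the words with at least one letter in $U_{i+1}$. Its subcomplex of words of length $\ge2$ has cohomology in degrees $\ge n+1$. Dividing it out leaves the words of length $1$, that is, $\mathcal E_n(1)\otimes U_{i+1}$ with zero differential on $U_{i+1}$. Its cohomology is $U_{i+1}$, because $H_*(\mathcal E_n(1))=k$. So $H^{n-1}(B_{i+1}/B_i)=0$, and $H^n(B_{i+1}/B_i)$ injects into $U_{i+1}^n\cong K_i^{n+1}$. The elements $\sigma\kappa$ are cocycles in $B_{i+1}/B_i$, so this injection is an isomorphism and $H^n(B_{i+1}/B_i)$ consists of the classes $[\sigma\kappa]$ with $\kappa\in K_i^{n+1}$. The connecting map to $H^{n+1}(B_i)$ sends $[\sigma\kappa]$ to $[d\sigma\kappa]=\kappa$, so it is injective. The long exact sequence gives $H^n(B_i)\cong H^n(B_{i+1})$, and therefore $H^n(B_{i+1})\to H^n(B)$ is an isomorphism. This proves the claim.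

Each $H^*(f_i)$ is surjective and $K_i$ dies in $B_{i+1}$, so $\mathrm{colim}\,B_i\simeq B$.

\emph{Mapping spaces.} We have $\mathrm{Map}(B_1,k)\simeq\mathrm{Map}_{\mathcal D(k)}(U_1,k)\simeq\prod K(k,j)$, one factor for each basis element of $U_1$, with $j\ge n\ge2$ its degree. This is connected. By the pushout description, the fiber of $\mathrm{Map}(B_{i+1},k)\to\mathrm{Map}(B_i,k)$ over any point is a space of paths with fixed endpoints in $\mathrm{Map}_{\mathcal D(k)}(K_i,k)\simeq\prod K(k,j+1)$ with $j\ge n$. Since the product is connected, the fiber is non-empty and equivalent to $\prod K(k,j)$ with $j\ge n$, so it is connected. Hence, by induction, all $\mathrm{Map}(B_i,k)$ are connected, and the transition maps are surjective on $\pi_1$. As the fibers are non-empty, there is a compatible system of base points. The $\lim^1$-term in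
\[
*\to\textstyle\lim^1\pi_1\mathrm{Map}(B_i,k)\to\pi_0\lim\mathrm{Map}(B_i,k)\to\lim\pi_0\mathrm{Map}(B_i,k)\to *
\]
vanishes, and $\mathrm{Map}(B,k)=\lim_i\mathrm{Map}(B_i,k)$ is non-empty and connected.
\end{proof}

\subsection{Proof of Proposition \ref{loop}}

Let $B=C^*(X;k)$ and let $A$ be a CDGA quasi-isomorphic to $B$ as an $E_n$-algebra.

\emph{(a) Augmentations.} Define $A'\subset A$ by
\[
A'^j=0\ (j<0),\quad A'^0=k\cdot1,\quad A'^1=\text{a complement of }dA^0\text{ in }A^1,\quad A'^j=A^j\ (j\ge2).
\]
This is a sub-CDGA. The inclusion is a quasi-isomorphism: $H^{<0}(A)=0$ and $H^0(A)=k\cdot1$; in degree $1$, the cocycles of $A$ are the direct sum of $dA^0$ and the cocycles in $A'^1$; and $dA^1=dA'^1$. Projection to degree $0$ is an augmentation of $A'$. Thus $B\simeq A'$ has two $E_n$-augmentations, one from the base point and one from $A'$. As $X$ is $(n-1)$-connected, Lemma~\ref{aug} shows that they are homotopic. So $B$, augmented by the base point, and $A'$ are equivalent as \emph{augmented} $E_n$-algebras.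

\emph{(b) Bar construction.} By Dunn additivity (HA 5.1.2.2), $\mathrm{Alg}_{E_{m+1}}\simeq\mathrm{Alg}_{E_1}(\mathrm{Alg}_{E_m})$, and geometric realizations in $\mathrm{Alg}_{E_m}(\mathcal D(k))$ are computed in $\mathcal D(k)$. So the bar construction $\mathrm{Bar}(B)=|B^{\otimes\bullet}|\simeq k\otimes_Bk$ defines functors
\[
\mathrm{Bar}:\mathrm{Alg}^{\mathrm{aug}}_{E_{m+1}}\to\mathrm{Alg}^{\mathrm{aug}}_{E_m}.
\]
They are compatible with the forgetful functors from $\mathrm{CAlg}^{\mathrm{aug}}$. There the tensor product is the coproduct, and $\mathrm{Bar}(B)$ is the pushout $k\sqcup_Bk$. By (a), $\mathrm{Bar}^{n-1}C^*(X;k)\simeq\mathrm{Bar}^{n-1}A'$ as $E_1$-algebras.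

\emph{(c) Cochains.} If $Z$ is simply connected with $H_*(Z;k)$ of finite type, then the natural map $k\sqcup_{C^*(Z;k)}k\to C^*(\Omega Z;k)$ in $\mathrm{CAlg}^{\mathrm{aug}}$ is an equivalence, by the Eilenberg--Moore theorem, and $H_*(\Omega Z;k)$ is again of finite type. Apply this to $Z=\Omega^jX$ for $0\le j\le n-2$, which is simply connected because $X$ is $(n-1)$-connected. We get $\mathrm{Bar}^{n-1}C^*(X;k)\simeq C^*(\Omega^{n-1}X;k)$.

\emph{(d) CDGAs.} In this step let $A$ be any augmented CDGA. The normalized two-sided bar construction $E=B(k,A,A)$ with the shuffle product is a CDGA under $A$, with a quasi-isomorphism $E\to k$ of $A$-algebras. It is semifree as an $A$-module: filter by bar length and use that $k$ is a field. The commutative square of CDGAs formed by $A$, $E$, $k$ and $BA:=E\otimes_Ak$ induces a map $E\sqcup_Ak\to BA$ in $\mathrm{CAlg}(\mathcal D(k))$. On underlying objects it is $E\otimes^L_Ak\to E\otimes_Ak$, an equivalence since $E$ is semifree. As $E\simeq k$ under $A$, the object $\mathrm{Bar}(A)=k\sqcup_Ak$ is represented by $BA$, with the augmentation $E\otimes_Ak\to k\otimes_Ak=k$. Iterating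 from $A'$, we see that $\mathrm{Bar}^{n-1}A'$ is represented by a CDGA.

\emph{(e) Conclusion.} By (b)--(d), $C^*(\Omega^{n-1}X;k)$ is equivalent, as an $E_1$-algebra in $\mathcal D(k)$, to a CDGA. By restriction along $\mathrm{Ass}\subset\mathcal E$, the $E_1$-algebras underlying the two sides are the dga $(C^*(\Omega^{n-1}X;k),\cup)$ and the dga underlying the CDGA. By HA 7.1.4.6, $\mathrm{Alg}_{E_1}(\mathcal D(k))$ is the localization of the category of dgas at the quasi-isomorphisms. So the equivalence is represented by a zigzag of dga quasi-isomorphisms. \qed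

\subsection{Proof of Theorem \ref{thmB}}

Let $k=\mathbb F_p$ with $p$ odd, $r-n+1=2s$ and $D=2sp+n+1$. If $n<p$, then $n+1\le p$ and $D\le2sp+p=p(r-n+2)$. The complexes $X$ below are finite, so $H_*(X;k)$ is of finite type, and they are $(n-1)$-connected since $r\ge n-1$.

\emph{Case $s\ge1$.} Let $K=K(\mathbb Z,r+1)$ have one $0$-cell, no cells in dimensions $1,\dots,r$ and finitely many cells in each dimension. Let $X$ be its $D$-skeleton and $Y=\Omega^{n-1}X$. Then $X$ is $r$-connected and $Y$ is $2s$-connected. Since $D\ge2s+n+1=r+2$, we have $\pi_{2s+1}(Y)=\pi_{r+1}(X)=\mathbb Z$, so $H^{2s+1}(Y;k)\ne0$. The map $X\to K$ is $D$-connected. So the H-map $\Omega Y=\Omega^nX\to\Omega^nK=K(\mathbb Z,2s)$ is $(D-n)=(2sp+1)$-connected and is an isomorphism on $H_j(-;k)$ for $j\le2sp$. By Lemma~\ref{divided}, $w^p=0$ for all $w\in H_{2s}(\Omega Y;k)$.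

If $C^*(X;k)$ were quasi-isomorphic as an $E_n$-algebra to a CDGA, then Proposition~\ref{loop} and Proposition~\ref{powerprop}(ii) would give a power system of length $p$ over a nonzero class in $H^{2s+1}(Y;k)$. By Lemma~\ref{highdeg} some $w\in H_{2s}(\Omega Y;k)$ would have $w^p\ne0$, a contradiction.

\emph{Case $s=0$.} Now $r=n-1$. Let $X=S^n\cup_pe^{n+1}$, which is $(n-1)$-connected of dimension $n+1=D$, and $Y=\Omega^{n-1}X$. Then $Y$ is path-connected with $\pi_1(Y)=\pi_n(X)=\mathbb Z/p$. Let $\xi\in H^1(Y;k)$ be an isomorphism $\pi_1(Y)\cong\mathbb F_p$ and $\gamma$ a generator of $\pi_1(Y)$. If $C^*(X;k)$ were quasi-isomorphic as an $E_n$-algebra to a CDGA, then Propositions~\ref{loop} and \ref{powerprop}(ii) would give a power system of length $p$ over $\xi$ in $(C^*(Y;k),\cup)$, contradicting Lemma~\ref{degone}. \qed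

\section{The prime 2: proof of Theorem \ref{thmC}}

Over $\mathbb F_2$ the relation $x^2=-x^2$ is empty. Over $\mathbb Z/4$ it says $2x^2=0$, again on the nose, and this is what we exploit. In a space, $2\iota^2=0$ holds only up to a coboundary; multiplying a primitive by $2$ gives a secondary class.

\emph{The invariant.} Let $C$ be a complex of $\mathbb Z/4$-modules and $c\in H^m(C)$ with $2c=0$. Choose a cocycle $\tilde c$ representing $c$ and $y$ with $dy=2\tilde c$. Then $d(2y)=4\tilde c=0$. Put
\[
\langle c\rangle:=[2y]\in H^{m-1}(C)/2H^{m-1}(C).
\]
This is well defined. If $\tilde c'=\tilde c+db$ and $dy'=2\tilde c'$, then $w=y'-y-2b$ is a cocycle and $2y'=2y+4b+2w=2y+2w$. The invariant is natural in $C$, so whether it vanishes is preserved by quasi-isomorphisms.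

\emph{In a CDGA.} Let $q$ be odd and $\alpha\in A^q$ a cocycle in a CDGA over $\mathbb Z/4$. Then $2\alpha^2=0$. With $\tilde c=\alpha^2$ and $y=0$ we get $\langle[\alpha]^2\rangle=0$.

\emph{In a space.} Let $q=r+1$, which is odd and at least $3$, and let $X$ be the $2q$-skeleton of a $K(\mathbb Z,q)$ with one $0$-cell, no cells in dimensions $1,\dots,r$ and finitely many cells in each dimension. It is an $r$-connected finite complex of dimension $2q=2r+2$. Let $\iota\in H^q(X;\mathbb Z)$ be the restriction of the fundamental class and $c\in C^{2q}(X;\mathbb Z)$ a cocycle representing $\iota^2$. As $q$ is odd, $2\iota^2=0$, so $2c=dy$ for an integral cochain $y$. We may use the reductions of $c$ and $y$ to compute the invariant of $\iota^2$ in $C^*(X;\mathbb Z/4)=C^*(X;\mathbb Z)/4$.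

Suppose it vanishes. Then there are integral cochains $z,w,v,w'$ with
\[
2y=dz+2w+4v,\qquad dw=4w'.
\]
Applying $d$ gives $4c=8w'+4dv$. Cochains are torsion-free, so $c=2w'+dv$ and $\iota^2=0$ in $H^{2q}(X;\mathbb F_2)$. But $H^*(K(\mathbb Z,q);\mathbb F_2)$ is a polynomial algebra with $\iota$ among its generators (Serre), and $H^{2q}(K(\mathbb Z,q);\mathbb F_2)\to H^{2q}(X;\mathbb F_2)$ is injective, as $X$ is the $2q$-skeleton. So $\iota^2\ne0$ in $H^{2q}(X;\mathbb F_2)$. This contradiction shows $\langle\iota^2\rangle\ne0$ in $H^{2q-1}(X;\mathbb Z/4)/2H^{2q-1}(X;\mathbb Z/4)$.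

\emph{Conclusion.} A zigzag of $E_1$-quasi-isomorphisms preserves the product on cohomology, which is induced by the product class in $H_0(\mathcal E_1(2))$. This product is the cup product on $H^*(X;\mathbb Z/4)$ and, on a CDGA, the one induced by its multiplication. The zigzag also preserves the vanishing of the invariant. If $C^*(X;\mathbb Z/4)$ were quasi-isomorphic as an $E_1$-algebra to a CDGA $A$, the mod $4$ reduction of $\iota$ would correspond to some $[\alpha]\in H^q(A)$ with $\langle[\alpha]^2\rangle=0$, and so $\langle\iota^2\rangle=0$, a contradiction. \qed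

\begin{thebibliography}{9}

\bibitem{source}
\emph{Cochains And Homotopy Theory}, \url{https://github.com/tongtongliang/HomePage-1}.

\bibitem{Adams}
Adams, \emph{On the cobar construction}, 1956.

\bibitem{BF}
Berger--Fresse (the action of the Barratt--Eccles operad on cochains).

\bibitem{BZ}
Blagojevi\'c--Ziegler, Israel J. Math. 200, 2014.

\bibitem{Hinich}
Hinich, \emph{Rectification of algebras and modules}, Doc. Math. 20, 2015.

\bibitem{HA}
Lurie, \emph{Higher Algebra}.

\bibitem{Mandell}
Mandell, \emph{Cochain multiplications}, Amer. J. Math. 124, 2002.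

\end{thebibliography}

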